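\title{A proper approximately amenable Segal algebra on an amenable group}

\begin{abstract}
We show that there is an amenable locally compact group $G$ with a proper Segal algebra $S(G)\subsetneq L^1(G)$ that is approximately amenable. One may take $G=N\rtimes\mathbb Z$, where $N=\prod_{k\ge1}(\mathbb Z/2)^{\mathbb Z}$ and $\mathbb Z$ acts by the simultaneous shift. The algebra is a left ideal but not a right ideal of $L^1(G)$, and the dynamics of the shift give it a left approximate identity that is bounded in the Segal norm. A general criterion for left ideals of amenable Banach algebras then yields approximate amenability. We also show that on a totally disconnected group no proper Segal algebra that is a two-sided ideal of $L^1(G)$ is approximately amenable.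
\end{abstract}

\section{Introduction}

Let $G$ be a locally compact group with left Haar measure, and let $L^1(G)$ be its group algebra under convolution. A \emph{Segal algebra} on $G$ is a subalgebra $S=S(G)$ of $L^1(G)$ such that
\begin{itemize}
\item[(S1)] $S$ is a dense left ideal of $L^1(G)$;
\item[(S2)] $S$ is a Banach algebra under a norm $\|\cdot\|_S$ with $\|f\|_1\le\|f\|_S$ for all $f\in S$;
\item[(S3)] $S$ is invariant under the left translations $L_yf(z)=f(y^{-1}z)$, and $\|L_yf\|_S=\|f\|_S$;
\item[(S4)] for each $f\in S$ the map $y\mapsto L_yf$ is continuous from $G$ to $(S,\|\cdot\|_S)$.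
\end{itemize}
It is \emph{proper} if $S\ne L^1(G)$. For non-compact $G$ and $1<p<\infty$, the space $S_p(G)=L^1(G)\cap L^p(G)$ with norm $\|\cdot\|_1+\|\cdot\|_p$ is a Segal algebra. For abelian $G$ with dual group $\hat G$ and $1\le p<\infty$, so is $\hat S_p(G)=\{f\in L^1(G):\hat f\in L^p(\hat G)\}$ with norm $\|f\|_1+\|\hat f\|_p$. A discrete group has no proper Segal algebra, because a dense left ideal of the unital Banach algebra $\ell^1(G)$ contains an invertible element and hence the unit.

Let $B$ be a Banach algebra and $X$ a Banach $B$-bimodule, that is, a bimodule with a Banach space norm such that $\|a\cdot\eta\|$ and $\|\eta\cdot a\|$ are at most $c_X\|a\|\|\eta\|$ for some constant $c_X$. The dual space $X^*$ is a Banach bimodule under $\langle\eta,a\cdot\xi\rangle=\langle\eta\cdot a,\xi\rangle$ and $\langle\eta,\xi\cdot a\rangle=\langle a\cdot\eta,\xi\rangle$. A linear map $D:B\to X^*$ is a \emph{derivation} if $D(ab)=a\cdot D(b)+D(a)\cdot b$, and it is \emph{inner} if $D(a)=a\cdot\xi-\xi\cdot a$ for a fixed $\xi\in X^*$. The algebra $B$ is \emph{amenable}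 if, for every $X$, every continuous derivation $D:B\to X^*$ is inner. It is \emph{approximately amenable} if, for every $X$ and every continuous derivation $D:B\to X^*$, there is a net $(\xi_\alpha)$ in $X^*$ with
\[
D(a)=\lim_\alpha\,(a\cdot\xi_\alpha-\xi_\alpha\cdot a)\quad\text{in norm, for every } a\in B .
\]

If $G$ is amenable, then $L^1(G)$ is amenable by Johnson's theorem, and one asks how much of this passes to the dense ideal $S$ with its stronger norm. Amenability does not pass: an amenable Banach algebra has a bounded approximate identity, and it is known that no proper Segal algebra has one. Approximate amenability forces only a left and a right approximate identity, with no bound on either (Lemma~\ref{lem:diag}), so this obstruction disappears. The following question is posed in \cite{APC}, where it is left open.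

\medskip
\noindent\textbf{Question.} \emph{Is there an amenable locally compact group $G$ with a proper Segal algebra $S(G)$ that is approximately amenable?}
\medskip

The evidence points to a negative answer. It is known that $\hat S_p(\mathbb T)$ and $\hat S_p(\mathbb R)$ are not approximately amenable, and Theorem~\ref{thm:twosided} below rules out every proper Segal algebra on a totally disconnected abelian group. All of these algebras are two-sided ideals, whereas (S1) asks only for a left ideal. The answer is yes, and it depends on this asymmetry. For a topological automorphism $\tau$ of a compact group $H$ let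
\[
\mathrm{con}(\tau)=\{c\in H:\tau^r(c)\to e\text{ as }r\to\infty\}.
\]

\begin{theorem}\label{thm:main}
Let $N_k$ $(k\ge1)$ be nontrivial compact groups, and let $\sigma_k$ be topological automorphisms of $N_k$ such that $\mathrm{con}(\sigma_k)$ is dense in $N_k$. Let $N=\prod_kN_k$ and $\sigma=\prod_k\sigma_k$, and let $G=N\rtimes\mathbb Z$ be generated by the compact open subgroup $N$ and an element $x$ with $x^{-1}cx=\sigma(c)$ for $c\in N$. Then $G$ is amenable and has a proper approximately amenable Segal algebra.
\end{theorem}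

\begin{example}\label{ex:groups}
(i) Let $\Gamma\ne1$ be a finite group, $N_k=\Gamma^{\mathbb Z}$ and $(\sigma_kc)_i=c_{i-1}$. If $c_i=e$ for all sufficiently negative $i$, then for each $i$ the coordinate $(\sigma_k^rc)_i=c_{i-r}$ equals $e$ for large $r$, so $c\in\mathrm{con}(\sigma_k)$. Such $c$ can agree with any given element in finitely many coordinates, so $\mathrm{con}(\sigma_k)$ is dense. Here $G$ is totally disconnected, since $N$ is a product of finite groups and is open in $G$.

(ii) Let $N_k=\mathbb T^2=\mathbb R^2/\mathbb Z^2$ and $\sigma_k=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$. The eigenvalue $(3-\sqrt5)/2\in(0,1)$ has an eigenline of slope $-(1+\sqrt5)/2$. The image of this line in $\mathbb T^2$ lies in $\mathrm{con}(\sigma_k)$, and it is dense because the slope is irrational.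
\end{example}

The Segal algebra is explicit. Write $f\in L^1(G)$ as $f=\sum_{j\in\mathbb Z}f_j\delta_{x^j}$ with $f_j\in L^1(N)$, and let $\lambda_k$ be the normalized Haar measure of the factor $N_k\subset N$. Then $S$ consists of the $f$ for which
\begin{equation}\label{eq:intronorm}
\|f\|_S=\|f\|_1+\sum_{k\ge1}\Big\|(\delta_e-\lambda_k)*\sum_{j}f_j\Big\|_1
\end{equation}
is finite. Its approximate amenability comes from the next theorem. With $\hat\otimes$ the projective tensor product and $\pi$ the product map (see Section~\ref{sec:prelim}), a Banach algebra $B$ is \emph{pseudo-amenable} if there is a net $(F_\alpha)$ in $B\hat\otimes B$, not necessarily bounded, with $aF_\alpha-F_\alpha a\to0$ and $\pi(F_\alpha)a\to a$ for all $a\in B$.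

\begin{theorem}\label{thm:crit}
Let $A$ be an amenable Banach algebra and $S\subset A$ a left ideal that is a Banach algebra under a norm with $\|s\|_A\le\|s\|_S$ and $\|as\|_S\le\|a\|_A\|s\|_S$ for $a\in A$, $s\in S$. Assume there are constants $\beta,\gamma\ge1$ such that for all finite $\Psi\subset S$ and all $\varepsilon>0$:
\begin{itemize}
\item[(a)] there is $v\in S$ with $\|v\|_S\le\beta$ and $\|va-a\|_S<\varepsilon$ for $a\in\Psi$;
\item[(b)] there is $g\in S$ with $\|g\|_A\le\gamma$, $\|ag-a\|_S<\varepsilon$ and $\|ga-a\|_S<\varepsilon$ for $a\in\Psi$.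
\end{itemize}
Then $S$ is approximately amenable and pseudo-amenable.
\end{theorem}

Condition (a) asks for a \emph{left} approximate identity that is bounded in the norm of $S$. A proper Segal algebra that is also a right ideal never has one (Lemma~\ref{lem:segal}), so Theorem~\ref{thm:crit} says nothing about such algebras. On totally disconnected groups the conclusion fails for them as well.

\begin{theorem}\label{thm:twosided}
Let $G$ be a totally disconnected locally compact group, and let $S(G)$ be a proper Segal algebra that is also a right ideal of $L^1(G)$. Then $S(G)$ is not approximately amenable.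
\end{theorem}

Thus the groups of Example~\ref{ex:groups}(i), among them the metabelian group $\big(\prod_{k\ge1}(\mathbb Z/2)^{\mathbb Z}\big)\rtimes\mathbb Z$, carry proper approximately amenable Segal algebras, and none of these is a two-sided ideal. Theorems~\ref{thm:crit}, \ref{thm:main} and \ref{thm:twosided} are proved in Sections~\ref{sec:crit}, \ref{sec:main} and \ref{sec:twosided}. The proof of Theorem~\ref{thm:main} does not use Theorem~\ref{thm:twosided}.

\section{Approximate diagonals and Segal norms}\label{sec:prelim}

\subsection{Tensor products and diagonals}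
For Banach spaces $Y,Y'$, the elements of the projective tensor product $Y\hat\otimes Y'$ are the sums $\sum_ip_i\otimes q_i$ with $\sum_i\|p_i\|\|q_i\|<\infty$, and the norm is the infimum of $\sum_i\|p_i\|\|q_i\|$ over all representations. A bounded bilinear map on $Y\times Y'$ extends to a linear map of the same norm on $Y\hat\otimes Y'$. For a Banach algebra $B$, the space $B\hat\otimes B$ is a Banach bimodule under $a(p\otimes q)=ap\otimes q$ and $(p\otimes q)a=p\otimes qa$, and the product map $\pi(p\otimes q)=pq$ is a contractive bimodule map. We use two theorems of Johnson.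
\begin{itemize}
\item[(J1)] If $G$ is an amenable locally compact group, then $L^1(G)$ is amenable.
\item[(J2)] If $A$ is an amenable Banach algebra, then there are $\kappa\ge1$ and a net $(t_i)$ in $A\hat\otimes A$ with $\|t_i\|\le\kappa$, $at_i-t_ia\to0$ and $\pi(t_i)a\to a$ for all $a\in A$.
\end{itemize}
The net in (J2) is a \emph{bounded approximate diagonal}. Approximate amenability has a similar description, without the bound, in the unitization $B^\#=B\oplus_1\mathbb C1$. The maps $\mathrm{pr}(a+z1)=a$ and $\chi(a+z1)=z$ on $B^\#$ are contractive, and $\chi$ is multiplicative. Since $\mathrm{pr}\otimes\mathrm{pr}$ is a contractive left inverse of the natural map $B\hat\otimes B\to B^\#\hat\otimes B^\#$, that map is isometric. Writing $p=\mathrm{pr}(p)+\chi(p)1$ in both factors, we see that every $M\in B^\#\hat\otimes B^\#$ has the form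
\begin{equation}\label{eq:decomp}
M=F-u\otimes1-1\otimes v+z\,1\otimes1,\qquad F\in B\hat\otimes B,\quad u,v\in B,\quad z=\chi(\pi(M)).
\end{equation}
The components $F$, $-u$, $-v$ are the images of $M$ under $\mathrm{pr}\otimes\mathrm{pr}$, $\mathrm{pr}\otimes\chi$, $\chi\otimes\mathrm{pr}$, so they are unique and have norm at most $\|M\|$.

\begin{lemma}\label{lem:diag}
Let $B$ be a Banach algebra.
\begin{itemize}
\item[(i)] Suppose that for every finite $\Psi\subset B$ and $\varepsilon>0$ there is $M\in B^\#\hat\otimes B^\#$ with $\|\pi(M)-1\|\le\varepsilon$ and $\|aM-Ma\|\le\varepsilon$ for $a\in\Psi$. Then $B$ is approximately amenable.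
\item[(ii)] Suppose that $B$ is approximately amenable. Then for every finite $\Psi\subset B$ and $\varepsilon>0$ there are $F\in B\hat\otimes B$ and $u,v\in B$ such that, for $a\in\Psi$,
\[
\|aF-Fa+u\otimes a-a\otimes v\|\le\varepsilon,\qquad\|a-au\|\le\varepsilon,\qquad\|a-va\|\le\varepsilon .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $D:B\to X^*$ be a continuous derivation. Let $1$ act as the identity on $X$ and put $D(1)=0$. Then $X^*$ is a unital $B^\#$-bimodule with constant $c=\max(c_X,1)$, and $D$ is a derivation on $B^\#$ of the same norm. The map $J(p\otimes q)=p\cdot D(q)$ from $B^\#\hat\otimes B^\#$ to $X^*$ has norm at most $c\|D\|$. Put $\xi=J(M)$. Then $J(aM)=a\cdot\xi$, and $D(qa)=D(q)\cdot a+q\cdot D(a)$ gives $J(Ma)=\xi\cdot a+\pi(M)\cdot D(a)$. Hence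
\[
D(a)-(a\cdot\xi-\xi\cdot a)=(1-\pi(M))\cdot D(a)-J(aM-Ma),
\]
and for $a\in\Psi$ the right side has norm at most $c\|D\|(\|a\|+1)\varepsilon$. The elements $\xi$, indexed by the pairs $(\Psi,\varepsilon)$ with $\Psi$ increasing and $\varepsilon$ decreasing, form the required net.

(ii) Let $Z$ be the kernel of $\pi$ on $B^\#\hat\otimes B^\#$, a closed sub-bimodule, and let $D(a)=a\otimes1-1\otimes a\in Z$. Since $aD(b)+D(a)b=ab\otimes1-a\otimes b+a\otimes b-1\otimes ab=D(ab)$, the map $D$ is a continuous derivation into $Z\subset Z^{**}=(Z^*)^*$. So there is a net $(\xi_\alpha)$ in $Z^{**}$ with $a\xi_\alpha-\xi_\alpha a\to D(a)$ in norm for each $a\in B$. We move from $Z^{**}$ to $Z$. Suppose $0$ is not in the norm closure of the convex set $\{(a\xi-\xi a-D(a))_{a\in\Psi}:\xi\in Z\}\subset Z^\Psi$. By the Hahn--Banach theorem there are $\phi_a\in Z^*$ and $\delta>0$ with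
\[
\mathrm{Re}\sum_{a\in\Psi}\langle\phi_a,\,a\xi-\xi a-D(a)\rangle\ge\delta\qquad(\xi\in Z).
\]
The actions of $a$ on $Z^{**}$ are adjoints of bounded operators on $Z^*$, so the left side is a weak-$*$ continuous function of $\xi\in Z^{**}$. As $Z$ is weak-$*$ dense in $Z^{**}$, the inequality holds for every $\xi_\alpha$, although the left side tends to $0$ along the net. This contradiction gives $\xi\in Z$ with $\|a\xi-\xi a-D(a)\|\le\varepsilon$ for $a\in\Psi$.

Put $M=1\otimes1-\xi$. Then $\pi(M)=1$ and $aM-Ma=D(a)-(a\xi-\xi a)$ has norm at most $\varepsilon$. In \eqref{eq:decomp} we have $z=1$, and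
\[
aM-Ma=\big(aF-Fa+u\otimes a-a\otimes v\big)+(a-au)\otimes1-1\otimes(a-va).
\]
Each of the three components has norm at most $\|aM-Ma\|\le\varepsilon$.
\end{proof}

\subsection{Measures acting on Segal algebras}
We regard $L^1(G)$ as the closed ideal of absolutely continuous measures in the measure algebra $M(G)$ and write convolution as juxtaposition: $\int\varphi\,d(\mu\nu)=\iint\varphi(yz)\,d\mu(y)\,d\nu(z)$. Thus $L_yf=\delta_yf$. For $f\in L^1(G)$ the maps $y\mapsto\delta_yf$ and $y\mapsto f\delta_y$ are continuous into $L^1(G)$. For a compact subgroup $L$, let $m_L\in M(G)$ be its normalized Haar measure. Then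
\begin{equation}\label{eq:absorb}
\mu\,m_L=m_L\,\mu=m_L\qquad\text{for every probability measure $\mu$ supported in $L$.}
\end{equation}

A continuous map $\Phi$ from a compact space to a Banach space has a Bochner integral against any finite Radon measure $\mu$; it satisfies $\|\int\Phi\,d\mu\|\le\int\|\Phi\|\,d|\mu|$ and commutes with bounded operators. If $\mu\in M(G)$ has compact support and $f\in L^1(G)$, then
\begin{equation}\label{eq:bochner}
\mu f=\int\delta_yf\,d\mu(y),\qquad f\mu=\int f\delta_y\,d\mu(y)
\end{equation}
in $L^1(G)$, as one sees by integrating a function in $C_0(G)$ against both sides and using Fubini's theorem. If $f$ lies in a Segal algebra $S$, the first integral exists in $S$ by (S4). Since the inclusion $S\to L^1(G)$ is continuous, its value is again $\mu f$. So $\mu f\in S$, and $\|\mu f\|_S\le\|\mu\|\|f\|_S$ by (S3).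

\begin{lemma}\label{lem:small}
Let $f\in L^1(G)$ and $\eta>0$. There is a neighborhood $V$ of $e$ such that $\|\mu f-f\|_1\le\eta$ and $\|f\mu-f\|_1\le\eta$ for every probability measure $\mu$ with compact support in $V$. If $f$ lies in a Segal algebra $S$, then $V$ can be chosen so that also $\|\mu f-f\|_S\le\eta$ for all such $\mu$.
\end{lemma}

\begin{proof}
Choose $V$ so that $\|\delta_yf-f\|_1$, $\|f\delta_y-f\|_1$ and, if $f\in S$, $\|\delta_yf-f\|_S$ are at most $\eta$ for $y\in V$. By \eqref{eq:bochner}, $\mu f-f=\int(\delta_yf-f)\,d\mu(y)$ and $f\mu-f=\int(f\delta_y-f)\,d\mu(y)$.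
\end{proof}

\begin{lemma}\label{lem:segal}
Let $S$ be a Segal algebra on $G$.
\begin{itemize}
\item[(i)] $\|hf\|_S\le\|h\|_1\|f\|_S$ for $h\in L^1(G)$, $f\in S$.
\item[(ii)] $S=L^1(G)$ if and only if there is $R$ with $\|f\|_S\le R\|f\|_1$ for all $f\in S$.
\item[(iii)] If $S$ is a right ideal, there is $C\ge1$ with $\|fh\|_S\le C\|f\|_S\|h\|_1$ for $f\in S$, $h\in L^1(G)$.
\item[(iv)] If $S$ is proper, no right approximate identity of $S$ is bounded in $\|\cdot\|_S$. If $S$ is proper and a right ideal, no left approximate identity of $S$ is bounded in $\|\cdot\|_S$.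
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $h\in C_c(G)$ this was shown after \eqref{eq:bochner}. For general $h$ take $h_n\in C_c(G)$ with $h_n\to h$ in $L^1(G)$. Then $(h_nf)$ is Cauchy in $S$, its limit is $hf$ because $h_nf\to hf$ in $L^1(G)$, and the inequality passes to the limit.

(ii) If $S=L^1(G)$, the open mapping theorem applied to the inclusion gives $R$. If $R$ exists, $S$ is complete in $\|\cdot\|_1$, hence closed in $L^1(G)$, and it is dense.

(iii) For fixed $f$ the map $h\mapsto fh$ from $L^1(G)$ to $S$, and for fixed $h$ the map $f\mapsto fh$ from $S$ to $S$, are continuous into $L^1(G)$, so they have closed graphs and are bounded. By uniform boundedness, a separately continuous bilinear map on Banach spaces is bounded.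

(iv) If $fg_\alpha\to f$ in $S$ for all $f\in S$ and $\|g_\alpha\|_S\le R$, then $\|f\|_S=\lim\|fg_\alpha\|_S\le R\|f\|_1$ by (i). If $v_\alpha f\to f$ in $S$ and $\|v_\alpha\|_S\le R$, then $\|f\|_S\le CR\|f\|_1$ by (iii). In both cases (ii) contradicts properness.
\end{proof}

Part (iv) leaves one possibility open for a proper Segal algebra: a bounded left approximate identity, in an algebra that is not a right ideal.

\section{Left ideals with a bounded left approximate identity}\label{sec:crit}

We prove Theorem~\ref{thm:crit} by constructing the tensor $M$ of Lemma~\ref{lem:diag}(i). Let $g$ be an approximate right unit and $v$ an approximate left unit for $\Psi$. The elementary tensor $(1-g)\otimes(1-v)$ has the shape \eqref{eq:decomp} with $z=1$, and its commutator with $a$ is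
\begin{equation}\label{eq:elem}
(a-ag)\otimes(1-v)-(1-g)\otimes(a-va).
\end{equation}
Each term is a small factor times a factor that may be large. Choosing $v$ after $g$ makes the second term small, and the first is then small because $\|v\|_S\le\beta$. The product of the tensor is $(1-g)(1-v)=1-s$ with $s=g+v-gv\in S$, so it remains to find $F\in S\hat\otimes S$ with $\pi(F)\approx s$ that almost commutes with $\Psi$.

We obtain $F$ from the diagonal of $A$. Since $S$ is a left ideal, a tensor over $A$ is moved into $S\hat\otimes S$ by multiplying each leg on the right by an element of $S$. For $w,s\in S$ define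
\[
R_{w,s}:A\hat\otimes A\to S\hat\otimes S,\qquad p\otimes q\mapsto pw\otimes qs .
\]
Then $\|R_{w,s}\|\le\|w\|_S\|s\|_S$, the map is linear in $s$, and for $a\in S$ and $t\in A\hat\otimes A$ we have $aR_{w,s}(t)=R_{w,s}(at)$, $R_{w,s}(t)a=R_{w,sa}(t)$ and $R_{w,s}(ta)=R_{w,as}(t)$, as one reads off on elementary tensors. Therefore
\begin{equation}\label{eq:Rcomm}
aR_{w,s}(t)-R_{w,s}(t)a=R_{w,s}(at-ta)+R_{w,\,as-sa}(t).
\end{equation}
The factor $w$ sits in the middle of the product $pwqs$ and should have almost no effect there, so it must be chosen after $t$. But both terms of \eqref{eq:Rcomm} are estimated through $\|w\|_S$. The bound $\|w\|_S\le\beta$, known in advance, breaks this circle.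

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Let $(t_i)$ and $\kappa$ be as in (J2). Let $\Psi\subset S$ be finite and $\varepsilon>0$. All inequalities involving $a$ are meant for every $a\in\Psi$. We make four choices in order.

\emph{1.} By (b), choose $g\in S$ with $\|a-ag\|_S\le\varepsilon$.

\emph{2.} By (a), choose $v\in S$ with $\|v\|_S\le\beta$ and $\|a-va\|_S\le\varepsilon/(1+\|g\|_S)$. Put $s=g+v-gv$. From $a-as=(a-ag)(1-v)$ and $a-sa=(1-g)(a-va)$ we get
\begin{equation}\label{eq:s}
\|a-as\|_S\le(1+\beta)\varepsilon,\qquad\|a-sa\|_S\le\varepsilon,\qquad\|as-sa\|_S\le(2+\beta)\varepsilon .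
\end{equation}

\emph{3.} Choose $t=t_i$ with $\|at-ta\|\le\varepsilon/(1+\|s\|_S)$ and $\|\pi(t)s-s\|_S\le\varepsilon$. The second condition needs an argument, because (J2) gives convergence only in the norm of $A$. By (a) pick $v'\in S$ with $\|v's-s\|_S\le\varepsilon/(2\kappa+2)$. Then
\[
\pi(t_i)s-s=\pi(t_i)(s-v's)+(\pi(t_i)v'-v')s+(v's-s)
\]
has $S$-norm at most $\varepsilon/2+\|\pi(t_i)v'-v'\|_A\|s\|_S$, and the last term tends to $0$.

\emph{4.} Choose $w\in S$ with $\|w\|_S\le\beta$ and $\|\pi(R_{w,s}(t))-\pi(t)s\|_S\le\varepsilon$. To do so, write $t=\sum_ip_i\otimes q_i$ with $\sum_i\|p_i\|_A\|q_i\|_A<\infty$. The difference is $\sum_ip_i(wq_is-q_is)$. For every $w$ with $\|w\|_S\le\beta$, the terms with $i>I$ contribute at most $(\beta+1)\|s\|_S\sum_{i>I}\|p_i\|_A\|q_i\|_A$, which is at most $\varepsilon/2$ for a suitable $I$. The first $I$ terms contribute at most $\sum_{i\le I}\|p_i\|_A\|wq_is-q_is\|_S$, and (a), applied to the finite set $\{q_is:i\le I\}\subset S$, gives $w$ for which this is at most $\varepsilon/2$.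

Put $F=R_{w,s}(t)$ and $M=F+(1-g)\otimes(1-v)$. By steps 3 and 4, $\pi(M)-1=\pi(F)-s$ has norm at most $2\varepsilon$. By \eqref{eq:Rcomm}, step 3 and \eqref{eq:s},
\[
\|aF-Fa\|\le\beta\|s\|_S\|at-ta\|+\beta\|as-sa\|_S\|t\|\le\beta\varepsilon+\beta(2+\beta)\kappa\varepsilon .
\]
By steps 1 and 2, the commutator \eqref{eq:elem} has norm at most $(1+\beta)\varepsilon+\varepsilon$. All bounds are $\varepsilon$ times a constant that depends only on $\beta$ and $\kappa$, so $S$ is approximately amenable by Lemma~\ref{lem:diag}(i). Finally $F\in S\hat\otimes S$ and $\|\pi(F)a-a\|_S\le\|\pi(F)-s\|_S\|a\|_S+\|sa-a\|_S\le(2\|a\|_S+1)\varepsilon$. The tensors $F$, indexed by the pairs $(\Psi,\varepsilon)$, show that $S$ is pseudo-amenable.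
\end{proof}

\begin{remark}
Of hypothesis (b) the proof uses only the inequality $\|ag-a\|_S<\varepsilon$, and by Lemma~\ref{lem:diag}(ii) that part is necessary for the conclusion. The other two conditions in (b) hold in our application at no extra cost.
\end{remark}

\section{The Segal algebra on $N\rtimes\mathbb Z$}\label{sec:main}

Throughout this section $N_k,\sigma_k,N,\sigma,G,x$ are as in Theorem~\ref{thm:main}. Every element of $G$ is uniquely $cx^j$ with $c\in N$, $j\in\mathbb Z$, and the cosets $Nx^j$ are open. Compact groups and abelian groups are amenable, and an extension of an amenable group by an amenable group is amenable. Since $G/N\cong\mathbb Z$, the group $G$ is amenable, and $L^1(G)$ is amenable by (J1). Convergence in $N$ is coordinatewise, so $\mathrm{con}(\sigma)=\prod_k\mathrm{con}(\sigma_k)$ is dense in $N$.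

\subsection{The folding map and the norm}
We need a left-invariant norm that is strictly stronger than $\|\cdot\|_1$ and yet stays bounded along a left approximate identity. The plan is to take a quantity that is large for measures on $N$ concentrated near a point, and to apply it to the sum of the pieces of $f$ on the cosets $Nx^j$. Concentrated pieces on different cosets can then cancel in the norm although they act differently by convolution.

View $N_k\subset N$ as the $k$-th factor, and put $H_K=\prod_{k\le K}N_k$ and $W_K=\prod_{k>K}N_k$, so that $N=H_K\times W_K$. The subgroups $L=N$, $N_k$, $W_K$ are normal in $N$ and $\sigma$-invariant, hence normal in $G$. Conjugation by $y\in G$ is an automorphism of the compact group $L$ and so preserves $m_L$. Thus $\iint\varphi(yc)\,dm_L(c)\,d\mu(y)=\iint\varphi(cy)\,dm_L(c)\,d\mu(y)$ for $\mu\in M(G)$ and $\varphi\in C_0(G)$, which says that $m_L$ is central in $M(G)$. In particular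
\[
\lambda_k=m_{N_k},\qquad T_k=\delta_e-\lambda_k
\]
are central, $\|T_k\|\le2$, and \eqref{eq:absorb} gives
\begin{equation}\label{eq:kill}
T_km_N=0\quad(k\ge1),\qquad T_km_{W_K}=0\quad(k>K).
\end{equation}
For $\varphi\in M(N)$, the number $\|T_k\varphi\|$ is the distance from $\varphi$ to its average over $N_k$. It vanishes exactly when $\varphi$ is $N_k$-invariant, so $\sum_k\|T_k\varphi\|$ counts, roughly, the factors on which $\varphi$ depends.

The measure $\sum_jm_N\delta_{x^j}$ is invariant under left translation by $N$, and by $x$ because $\delta_xm_N\delta_{x^j}=m_N\delta_{x^{j+1}}$. We take it as Haar measure on $G$. Restricting to cosets, each $\mu\in M(G)$ is uniquely $\sum_j\mu_j\delta_{x^j}$ with $\mu_j\in M(N)$ and $\|\mu\|=\sum_j\|\mu_j\|$, and $\mu\in L^1(G)$ if and only if all $\mu_j\in L^1(N)$. The \emph{folding map} is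
\[
\theta:M(G)\to M(N),\qquad\theta(\mu)=\sum_j\mu_j .
\]
It is the push-forward along $cx^j\mapsto c$, that is, along $G\to G/\langle x\rangle\cong N$. It is contractive, maps $L^1(G)$ to $L^1(N)$, and satisfies, for $\mu,\nu\in M(G)$, $\varphi\in M(N)$, $i\in\mathbb Z$,
\begin{equation}\label{eq:theta}
\theta(\varphi)=\varphi,\qquad\theta(\mu\delta_{x^i})=\theta(\mu),\qquad\theta(\varphi\mu)=\varphi\,\theta(\mu),\qquad\theta(\mu\nu)=\theta(\mu\,\theta(\nu)).
\end{equation}
The first three identities hold because $\varphi$ has only the component $j=0$, because right multiplication by $\delta_{x^i}$ reindexes the components, and because $(\varphi\mu)_j=\varphi\mu_j$. The fourth follows from the second: $\theta(\mu\nu)=\sum_i\theta(\mu\nu_i\delta_{x^i})=\sum_i\theta(\mu\nu_i)=\theta(\mu\,\theta(\nu))$. In this notation the algebra \eqref{eq:intronorm} is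
\[
S=\{f\in L^1(G):\rho(f)<\infty\},\qquad\|f\|_S=\|f\|_1+\rho(f),\qquad\rho(f)=\sum_{k\ge1}\|T_k\theta(f)\|.
\]

\subsection{The shift on $\prod_k(\mathbb Z/2)^{\mathbb Z}$, by hand}\label{sub:model}
Let $N_k=(\mathbb Z/2)^{\mathbb Z}$ with the shift, so that $c\in N$ is an array $(c_{k,i})_{k\ge1,\,i\in\mathbb Z}$ and $\sigma$ moves it one step to the right. For closed subgroups $L,L'$ of the abelian group $N$, the product $m_Lm_{L'}$ is a probability measure on $LL'$ invariant under $L$ and $L'$, so $m_Lm_{L'}=m_{LL'}$. Fix a window $\{(k,i):k\le K,\ |i|\le n\}$. Let $U$ be the open subgroup of arrays that vanish on the window, $\Delta$ the finite subgroup of arrays that vanish off it, and $E=m_U\in L^1(N)$. Then $N=\Delta U$.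

\emph{The obvious approximate identity is unbounded.} The subgroups $U$ form a neighborhood base at $e$, so $E$ is the natural candidate for an approximate unit. For $k>K$ we have $N_k\subset U$ and $T_kE=0$. For $k\le K$ we have $T_kE=m_U-m_{N_kU}$, where $U$ has index $q=2^{2n+1}$ in $N_kU$. This measure has mass $1-1/q$ on $U$, where it is positive, and mass $-(1-1/q)$ off $U$, where it is negative. So $\rho(E)=2K(1-1/q)\ge K$, while $\|E\|_1=1$.

\emph{A bounded one.} For $r\ge1$ put
\[
v=E-(E-m_N)\,\delta_{x^r}.
\]
By \eqref{eq:theta}, $\theta(v)=E-(E-m_N)=m_N$, so $\rho(v)=0$ and $\|v\|_S\le3$, whatever the size of the window. The correction has removed the concentration of $E$ from the norm. For large $r$ it also has no effect on convolution. Let $U'\supset U$ be the open subgroup of a smaller window, given by $K'\le K$ and $n'\le n$, and let $f=m_{U'}\delta_{x^j}$. Then $Ef=f$. Since $m_N=m_\Delta E$ and $\delta_c\delta_{x^r}=\delta_{x^r}\delta_{\sigma^r(c)}$,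
\[
(E-m_N)\,\delta_{x^r}f=(\delta_e-m_\Delta)E\,\delta_{x^r}f=\delta_{x^r}\,(\delta_e-m_{\sigma^r(\Delta)})\,m_{\sigma^r(U)}\,m_{U'}\,\delta_{x^j}.
\]
The arrays in $\sigma^r(\Delta)$ vanish unless $|i-r|\le n$. For $r>n+n'$ they vanish on the smaller window, so $\sigma^r(\Delta)\subset U'$ and $(\delta_e-m_{\sigma^r(\Delta)})m_{U'}=0$. As $M(N)$ is commutative, the whole product is $0$, and $vf=f$ exactly.

\emph{Right multiplication destroys the cancellation.} Take $n=0$ and $h=E-E\delta_x$. Then $\theta(h)=0$ and $\|h\|_S=2$. The measure $\delta_xE\delta_{x^{-1}}$ is the Haar measure of $\sigma^{-1}(U)=\{c:c_{k,-1}=0\text{ for }k\le K\}$, and $U\sigma^{-1}(U)=N$, so $hE=E-m_N\delta_x$. Hence $\theta(hE)=E-m_N$ and $\|hE\|_S=2+\rho(E)=2+K$, while $\|E\|_1=1$. No constant $C$ as in Lemma~\ref{lem:segal}(iii) exists.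

In general $N$ need not have small open subgroups and need not be abelian. Below, $E$ is replaced by a continuous bump, $m_\Delta$ by a finitely supported measure on $\mathrm{con}(\sigma)$, and commutativity by the compactness of $N$.

\subsection{$S$ is a proper Segal algebra}
Two estimates carry this part. For $\mu\in M(G)$ and $f\in L^1(G)$, centrality of $T_k$ and \eqref{eq:theta} give $T_k\theta(\mu f)=\theta(\mu T_kf)=\theta(\mu\,\theta(T_kf))=\theta(\mu\,T_k\theta(f))$, so
\begin{equation}\label{eq:left}
\|T_k\theta(\mu f)\|\le\|\mu\|\,\|T_k\theta(f)\|,\qquad\text{and}\qquad\|\mu f\|_S\le\|\mu\|\,\|f\|_S\quad\text{if }f\in S.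
\end{equation}
For $h\in L^1(G)$ and $k>K$, \eqref{eq:kill} gives $T_k\theta(m_{W_K}h)=\theta(T_km_{W_K}h)=0$, and the terms with $k\le K$ are at most $2\|m_{W_K}h\|_1$. Hence
\begin{equation}\label{eq:tail}
m_{W_K}h\in S,\qquad\|m_{W_K}h\|_S\le(1+2K)\,\|m_{W_K}h\|_1\qquad(h\in L^1(G)).
\end{equation}

The measures $m_{W_K}$ need not lie in $L^1(G)$, so we thicken them. For $K\ge1$ and an open neighborhood $O$ of $e$ in $H_K$, let $\psi_O$ be a probability measure on $H_K$ with continuous density and support in $O$, and put $g_{K,O}=\psi_O\,m_{W_K}$. This is the product measure on $N=H_K\times W_K$. It is a probability measure with continuous density with respect to $m_N$ and support in $O\times W_K$. Since $g_{K,O}=m_{W_K}g_{K,O}$, it lies in $S$ by \eqref{eq:tail}. Every neighborhood $V$ of $e$ in $G$ contains a basic set $O_0\times W_{K_0}$ with $O_0$ open in $H_{K_0}$. Therefore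
\begin{equation}\label{eq:nbhd}
\text{for $K\ge K_0$ and $O\subset O_0\times\textstyle\prod_{K_0<k\le K}N_k$, the sets $W_K$, $O$, $O\times W_K$ lie in $V$.}
\end{equation}

\begin{proposition}\label{prop:segal}
$S$ is a proper Segal algebra on $G$.
\end{proposition}

\begin{proof}
By \eqref{eq:left}, $S$ is a left ideal and $\|fh\|_S\le\|f\|_1\|h\|_S\le\|f\|_S\|h\|_S$ for $f,h\in S$. Applying \eqref{eq:left} to $\delta_y$ and to $\delta_{y^{-1}}$ gives (S3).

\emph{Completeness.} A Cauchy sequence $(f_i)$ in $S$ converges in $L^1(G)$ to some $f$. The sequences $(T_k\theta(f_i))_{k\ge1}$ are Cauchy in the $\ell^1$-sum of copies of $M(N)$, so they converge there, and the $k$-th coordinate of the limit is $\lim_iT_k\theta(f_i)=T_k\theta(f)$. Thus $\rho(f)<\infty$ and $\rho(f_i-f)\to0$.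

\emph{Continuity of translation.} For $f\in S$ and any $K$, the first inequality in \eqref{eq:left} gives
\[
\rho(\delta_yf-f)\le2K\|\delta_yf-f\|_1+2\sum_{k>K}\|T_k\theta(f)\|.
\]
Taking $K$ large and then $y$ close to $e$, we get $\|\delta_yf-f\|_S\to0$ as $y\to e$. Continuity at $y_0$ follows from $\|\delta_yf-\delta_{y_0}f\|_S=\|\delta_{y_0^{-1}y}f-f\|_S$.

\emph{Density.} For $f\in L^1(G)$ we have $m_{W_K}f\in S$ by \eqref{eq:tail}, and $\|m_{W_K}f-f\|_1\to0$ as $K\to\infty$ by Lemma~\ref{lem:small} and \eqref{eq:nbhd}.

\emph{Properness.} Since $N_k$ is nontrivial, there are $d_k\ne e$ in $N_k$ and an open neighborhood $O_k$ of $e$ in $N_k$ with $d_k\notin O_kO_k^{-1}$. Then $O_k$ and $d_kO_k$ are disjoint, so $\lambda_k(O_k)\le\frac12$. Let $g=g_{K,O}$ with $O=\prod_{k\le K}O_k$, fix $k\le K$, and let $Y=\{c\in N:c_k\in O_k\}$. Then $g(Y)=1$. The image of $\lambda_kg$ under the homomorphism $c\mapsto c_k$ is $\lambda_k$ times a probability measure on $N_k$, which is $\lambda_k$ by \eqref{eq:absorb}, so $(\lambda_kg)(Y)=\lambda_k(O_k)\le\frac12$. The measure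 $T_kg$ has total mass $0$ and mass at least $\frac12$ on $Y$, so $\|T_kg\|\ge1$. Hence $\rho(g)\ge K$ and $\|g\|_1=1$. As $K$ is arbitrary, $S$ is proper by Lemma~\ref{lem:segal}(ii).
\end{proof}

\subsection{A two-sided approximate identity of $L^1$-norm one}
On the left, $g_{K,O}$ is handled by Lemma~\ref{lem:small}. On the right there is no estimate like \eqref{eq:left}. Instead we move the central factor $m_{W_K}$ to the left and use \eqref{eq:tail}, which for fixed $K$ turns an $L^1$-estimate into an $S$-estimate.

\begin{proposition}\label{prop:b}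
Hypothesis \emph{(b)} of Theorem~\ref{thm:crit} holds for $S\subset L^1(G)$ with $\gamma=1$.
\end{proposition}

\begin{proof}
Let $\Psi\subset S$ be finite and $\varepsilon>0$. By Lemma~\ref{lem:small} there is a neighborhood $V$ of $e$ with $\|\mu f-f\|_S\le\varepsilon/3$ for all $f\in\Psi$ and all probability measures $\mu$ with compact support in $V$. By \eqref{eq:nbhd}, fix $K$ such that $W=W_K\subset V$ and $O\times W\subset V$ for all small $O$. By Lemma~\ref{lem:small} again, take $O$ so small that also $\|f\psi_O-f\|_1\le\varepsilon/(3+6K)$ for $f\in\Psi$. Put $g=g_{K,O}$. Then $\|g\|_1=1$ and $\|gf-f\|_S\le\varepsilon/3$. Since $m_W$ is central,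
\[
fg-f=m_W(f\psi_O-f)+(m_Wf-f).
\]
The first term has $S$-norm at most $(1+2K)\|f\psi_O-f\|_1\le\varepsilon/3$ by \eqref{eq:tail}, and the second has $S$-norm at most $\varepsilon/3$.
\end{proof}

\subsection{A left approximate identity bounded in $S$}
The next lemma replaces the exact vanishing found in Section~\ref{sub:model}. It is the only place where the density of $\mathrm{con}(\sigma)$ is used.

\begin{lemma}\label{lem:mix}
Let $E\in L^1(N)$ be a probability measure and $f\in S$. Then $\|(E-m_N)\,\delta_{x^r}f\|_S\to0$ as $r\to\infty$.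
\end{lemma}

\begin{proof}
Let $\eta>0$.

\emph{Step 1: $m_N$ is nearly an average of finitely many translates of $E$ by elements of $\mathrm{con}(\sigma)$.} The map $c\mapsto\delta_cE$ is continuous from $N$ to $L^1(N)$, and $\int\delta_cE\,dm_N(c)=m_NE=m_N$ by \eqref{eq:bochner} and \eqref{eq:absorb}. Cover $N$ by nonempty open sets $O_1,\dots,O_l$ such that $\|\delta_cE-\delta_{c'}E\|_1\le\eta$ whenever $c,c'$ lie in the same $O_i$. Put $Y_i=O_i\setminus\bigcup_{i'<i}O_{i'}$ and $p_i=m_N(Y_i)$, choose $c_i\in O_i\cap\mathrm{con}(\sigma)$, and let $\nu=\sum_ip_i\delta_{c_i}$. Then $\sum_ip_i=1$ and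
\[
\|\nu E-m_N\|_1\le\sum_i\int_{Y_i}\|\delta_{c_i}E-\delta_cE\|_1\,dm_N(c)\le\eta .
\]

\emph{Step 2: an estimate uniform over probability measures on $N$.} Moving $\delta_{x^r}$ to the left turns $c_i$ into $\sigma^r(c_i)$, which is close to $e$. It also turns $E$ into a measure that changes with $r$, so continuity of translation at a single element of $S$ is not enough. For $d\in N$ let
\[
\omega(d)=\sup_{c\in N}\|f-\delta_{c^{-1}dc}f\|_S .
\]
The map $(c,d)\mapsto c^{-1}dc$ is continuous and sends $N\times\{e\}$ to $e$. As $N$ is compact, for each neighborhood $V$ of $e$ there is a neighborhood $V'$ of $e$ with $c^{-1}V'c\subset V$ for all $c\in N$. With (S4) this gives $\omega(d)\to0$ as $d\to e$. For a probability measure $\mu$ on $N$, \eqref{eq:bochner} gives $(\delta_e-\delta_d)\mu f=\int\delta_c\,(f-\delta_{c^{-1}dc}f)\,d\mu(c)$ in $S$, so $\|(\delta_e-\delta_d)\mu f\|_S\le\omega(d)$ by (S3).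

\emph{Step 3.} The measure $E^{(r)}=\delta_{x^{-r}}E\delta_{x^r}$ is the image of $E$ under $\sigma^r$, a probability measure on $N$, and $\delta_cE\delta_{x^r}=\delta_{x^r}\delta_{\sigma^r(c)}E^{(r)}$ for $c\in N$. Hence
\[
(E-m_N)\,\delta_{x^r}f=\delta_{x^r}\sum_ip_i\,(\delta_e-\delta_{\sigma^r(c_i)})E^{(r)}f+(\nu E-m_N)\,\delta_{x^r}f .
\]
By Step 2, Step 1 and \eqref{eq:left}, the $S$-norm is at most $\sum_ip_i\,\omega(\sigma^r(c_i))+\eta\|f\|_S$. Since $\sigma^r(c_i)\to e$ for each of the finitely many $i$, the upper limit as $r\to\infty$ is at most $\eta\|f\|_S$, and $\eta$ is arbitrary.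
\end{proof}

\begin{proposition}\label{prop:a}
Hypothesis \emph{(a)} of Theorem~\ref{thm:crit} holds for $S\subset L^1(G)$ with $\beta=3$.
\end{proposition}

\begin{proof}
Let $\Psi\subset S$ be finite and $\varepsilon>0$. By Lemma~\ref{lem:small} and \eqref{eq:nbhd} choose $E=g_{K,O}$ with $\|Ef-f\|_S<\varepsilon/2$ for $f\in\Psi$, and put $v=E-(E-m_N)\delta_{x^r}\in L^1(G)$. Then $\|v\|_1\le3$, and $\theta(v)=m_N$ by \eqref{eq:theta}, so $\rho(v)=0$ by \eqref{eq:kill}. Thus $v\in S$ and $\|v\|_S\le3$. Since $vf-f=(Ef-f)-(E-m_N)\delta_{x^r}f$, Lemma~\ref{lem:mix} gives $\|vf-f\|_S<\varepsilon$ for all $f\in\Psi$ when $r$ is large.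
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $G$ and the algebra $A=L^1(G)$ are amenable. By Proposition~\ref{prop:segal}, $S$ is a proper Segal algebra on $G$. It satisfies the norm inequalities of Theorem~\ref{thm:crit} by \eqref{eq:left}, and hypotheses (a) and (b) by Propositions~\ref{prop:a} and~\ref{prop:b}. So $S$ is approximately amenable.
\end{proof}

\begin{remark}\label{rem:hyp}
By Proposition~\ref{prop:a} and Lemma~\ref{lem:segal}(iv), $S$ is not a right ideal of $L^1(G)$, and its right approximate identities are unbounded, in agreement with the absence of a bounded approximate identity. Properness needs infinitely many nontrivial factors: with only $K$ of them, $\rho(f)\le2K\|f\|_1$ and $S=L^1(G)$. The density of $\mathrm{con}(\sigma_k)$ cannot be dropped from the construction. For $N_k=\mathbb Z/2$ and $\sigma_k=\mathrm{id}$, Proposition~\ref{prop:segal} still gives a proper Segal algebra $S$, but $G=N\times\mathbb Z$ is abelian and totally disconnected, so $S$ is not approximately amenable by Theorem~\ref{thm:twosided}.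
\end{remark}

\section{Two-sided ideals on totally disconnected groups}\label{sec:twosided}

Let $G$ be totally disconnected, let $S$ be a proper Segal algebra that is a right ideal, with $C$ as in Lemma~\ref{lem:segal}(iii), and suppose that $S$ is approximately amenable. We use the standard fact that the compact open subgroups of a totally disconnected locally compact group form a neighborhood base at $e$. For such a subgroup $L$, the measure $m_L$ has density $|L|^{-1}1_L$, so it lies in $L^1(G)$, and it is an idempotent of norm one by \eqref{eq:absorb}.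

The idea is to test the first inequality of Lemma~\ref{lem:diag}(ii) on elements built from idempotents. Suppose that $Q\in S$ is an idempotent with $\|Q\|_1\le2$ and that $Qa=aQ=cQ$ for a scalar $c>0$. The map $p\otimes q\mapsto Qp\otimes qQ$ sends both $aF$ and $Fa$ to $c$ times the image of $F$, so the unknown tensor $F$ disappears. What remains says that $Qu\otimes Q$ is close to $Q\otimes vQ$, and this forces $Qu$ to be close to a scalar multiple of $Q$. Because $S$ is a right ideal, the map has norm at most $4C$, however large $\|Q\|_S$ is. We apply this to a chain of overlapping idempotents of rapidly growing $S$-norm. The overlaps force the scalars to be nearly equal along the chain. At the start of the chain the scalar is near $1$, because $u$ is an approximate right unit, and far out it tends to $0$, because $\|u\|_S$ is finite. First we need the idempotents.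

\begin{lemma}\label{lem:idem}
For every compact open subgroup $L$ we have $m_L\in S$. For every compact open subgroup $L_*$, the numbers $\|m_L\|_S$, with $L\subset L_*$ a compact open subgroup, are unbounded.
\end{lemma}

\begin{proof}
The set $m_LL^1(G)m_L$ is a Banach algebra with unit $m_L$. Choose $f\in S$ with $\|f-m_L\|_1<1$. Then $h=m_Lfm_L$ lies in $S$, because $S$ is a two-sided ideal, and $\|h-m_L\|_1=\|m_L(f-m_L)m_L\|_1<1$. So $h$ has an inverse $h'$ in $m_LL^1(G)m_L$, and $m_L=h'h\in S$.

Let $f\in S$ and $\varepsilon>0$. By Lemma~\ref{lem:diag}(ii) there is $u\in S$ with $\|f-fu\|_S\le\varepsilon$. From $fm_L-f=(f-fu)m_L+f(um_L-u)+(fu-f)$ we get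
\[
\|fm_L-f\|_S\le C\varepsilon+C\|f\|_S\|um_L-u\|_1+\varepsilon,
\]
and $\|um_L-u\|_1\to0$ as $L$ shrinks to $\{e\}$, by Lemma~\ref{lem:small}. So $(m_L)_{L\subset L_*}$ is a right approximate identity of $S$, and it is unbounded by Lemma~\ref{lem:segal}(iv).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twosided}]
\emph{The chain.} By Lemma~\ref{lem:idem} choose compact open subgroups $L_0\supset L_1\supset\cdots$ such that $E_j=m_{L_j}$ and $n_j=\|E_j\|_S$ satisfy $n_j\ge4n_{j-1}$ for $j\ge1$. As $n_0\ge\|E_0\|_1=1$, we have $n_j\ge4^j$. By \eqref{eq:absorb}, $E_iE_j=E_jE_i=E_i$ for $i\le j$. For $j\ge1$ put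
\[
P_j=E_j-E_{j-1},\qquad Q_j=P_j+P_{j+1}=E_{j+1}-E_{j-1}.
\]
The $P_j$ commute, $P_j^2=E_j-2E_{j-1}+E_{j-1}=P_j$, and for $i<j$ we have $P_jP_i=E_jP_i-E_{j-1}P_i=P_i-P_i=0$. So $Q_j$ is an idempotent, $P_iQ_j=P_i$ for $i\in\{j,j+1\}$, and $Q_iQ_j=0$ for $|i-j|\ge2$. Also $\|P_j\|_1,\|Q_j\|_1\le2$, and the triangle inequality gives
\[
\|P_j\|_S\ge n_j/2,\qquad n_{j+1}/2\le\|Q_j\|_S\le2n_{j+1}.
\]
Consecutive $Q_j$ overlap, so no single element acts on all of them by distinct scalars. We therefore use two elements. With $c_j=2^{-j}/n_{j+1}$ let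
\[
a_1=\sum_{j\text{ odd}}c_jQ_j,\qquad a_0=\sum_{j\text{ even}}c_jQ_j .
\]
Both series converge absolutely in $S$, since $\|c_jQ_j\|_S\le2^{1-j}$. If $a\in\{a_0,a_1\}$ has the parity of $j$, then $Q_ja=aQ_j=c_jQ_j$. Let $\varepsilon>0$ and take $F,u,v$ from Lemma~\ref{lem:diag}(ii) for $\Psi=\{a_0,a_1\}$ and $\varepsilon$.

\emph{$u$ acts on each $Q_j$ almost as a scalar.} Fix $j$ and let $a$ have the parity of $j$. The map $p\otimes q\mapsto Q_jp\otimes qQ_j$ on $S\hat\otimes S$ has norm at most $2\cdot2C$ by Lemma~\ref{lem:segal}(i),(iii). It sends $ap\otimes q$ and $p\otimes qa$ to the same tensor $c_jQ_jp\otimes qQ_j$, so it annihilates $aF-Fa$. Applied to $aF-Fa+u\otimes a-a\otimes v$ it gives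
\[
c_j\,\|Q_ju\otimes Q_j-Q_j\otimes vQ_j\|\le4C\varepsilon .
\]
Choose $\phi\in S^*$ with $\|\phi\|=1$ and $\phi(Q_j)=\|Q_j\|_S$, and put $\zeta_j=\phi(vQ_j)/\|Q_j\|_S$. Applying the contraction $p\otimes q\mapsto\phi(q)p$ and dividing by $c_j\|Q_j\|_S\ge2^{-j-1}$, we get $\|Q_ju-\zeta_jQ_j\|_S\le8C\,2^j\varepsilon$. Left multiplication by $P_i$ has norm at most $2$ on $S$, so
\begin{equation}\label{eq:scalar}
\|P_iu-\zeta_jP_i\|_S\le16C\,2^j\varepsilon\qquad(i=j,\ j+1).
\end{equation}
The error grows like $2^j$, which is the price of the convergence of the series, but $\|P_i\|_S$ grows at least like $4^j$.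

\emph{$\zeta_1$ is near $0$.} Both $\zeta_j$ and $\zeta_{j+1}$ satisfy \eqref{eq:scalar} for $i=j+1$. Hence $|\zeta_j-\zeta_{j+1}|\,\|P_{j+1}\|_S\le16C(2^j+2^{j+1})\varepsilon=48C\,2^j\varepsilon$, and $\|P_{j+1}\|_S\ge4^{j+1}/2$ gives $|\zeta_j-\zeta_{j+1}|\le24C\,2^{-j}\varepsilon$. With $i=j$, \eqref{eq:scalar} gives $|\zeta_j|\,4^j/2\le\|P_ju\|_S+16C\,2^j\varepsilon\le2\|u\|_S+16C\,2^j\varepsilon$, so $\zeta_j\to0$. Summing the differences, $|\zeta_1|\le24C\varepsilon$.

\emph{$\zeta_1$ is near $1$.} Since $P_1a_1=P_1Q_1a_1=c_1P_1$, we have $c_1(P_1-P_1u)=P_1(a_1-a_1u)$, so $\|P_1-P_1u\|_S\le2\varepsilon/c_1=4n_2\varepsilon$. With \eqref{eq:scalar} for $i=j=1$ this gives $|1-\zeta_1|\,\|P_1\|_S\le4n_2\varepsilon+32C\varepsilon$, and $\|P_1\|_S\ge2$ gives $|1-\zeta_1|\le(2n_2+16C)\varepsilon$.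

Adding the two estimates, $1\le(2n_2+40C)\varepsilon$. The numbers $n_2$ and $C$ do not depend on $\varepsilon$, so this fails for small $\varepsilon$. Hence $S$ is not approximately amenable.
\end{proof}

Total disconnectedness supplied the idempotents $m_L$, and properness made their $S$-norms unbounded. The right ideal property entered in Lemma~\ref{lem:idem} and in the uniform bound $4C$ for the compressions. For the algebra of Section~\ref{sub:model} right multiplication by the idempotents $m_U$ is not uniformly bounded, as the identities $\|h\|_S=2$ and $\|hE\|_S=2+K$ show.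

\begin{thebibliography}{1}

\bibitem{APC}
\emph{Amenability properties and their consequences in Banach algebras},
\texttt{https://\allowbreak openresearch-repository.\allowbreak anu.edu.au/\allowbreak bitstream/\allowbreak 1885/\allowbreak 150131/\allowbreak 2/\allowbreak b2377275x\_\allowbreak Bharucha\_\allowbreak Pourus.pdf}.

\end{thebibliography}
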